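# Truncating valuations on an FS-domain

## 1. The truncation $G$

Let $D$ be a nonempty dcpo and let $\nu$ be a continuous valuation on $D$: it assigns to each Scott-open set $V\subseteq D$ a number $\nu(V)\in[0,1]$, which we read as the mass of $V$. (Section 2 recalls all terms precisely.) Suppose that we are given a Scott-continuous map $h:D\to D$ and a finite set $M\subseteq D$ such that
$$\text{for every } x\in D \text{ there is } m\in M \text{ with}\quad h(x)\sqsubseteq m\ll x. \tag{1}$$
Here $\ll$ is the way-below relation. We write $\Uparrow m=\{x: m\ll x\}$; in the domains of this talk these sets are Scott-open. A Scott-continuous map $h$ with property (1) for some finite $M$ is called *good*. Let $n=|M|$, which is at least $1$ since $D\ne\emptyset$. Fix $\varepsilon\in(0,1)$ and put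
$$\lambda=\frac{\varepsilon}{2},\qquad B=1+\frac{2n}{\lambda},\qquad b=\frac{\varepsilon}{4nB^n}. \tag{2}$$
Note that $B\ge 2$ and $B\ge 2n$. For each lower subset $L$ of the finite poset $M$ define
$$b_L=b\,B^{|M\setminus L|},\qquad U_L=\bigcup_{m\in M\setminus L}\Uparrow m,\qquad r_L(\nu)=\nu(U_L),\qquad \nu_L(V)=\nu(V\cup U_L)-\nu(U_L). \tag{3}$$
So $U_L$ is the part of $D$ way above some point of $M$ outside $L$, $r_L(\nu)$ is the mass there, and $\nu_L$ is what is left of $\nu$ when that mass is deleted. Call $L$ *admissible for $\nu$* if $r_L(\nu)\le b_L$, that is, if deleting $U_L$ costs little. We shall see that among the admissible lower sets there is a least one. We call it $L(\nu)$, the *state* of $\nu$.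

Let $\max L$ be the set of maximal elements of $L$, and for open $V$ let $N_L(V)=|V\cap\max L|$. Define
$$G_L(\nu)(V)=(1-\lambda)\,\nu_L(h^{-1}V)+\frac{\lambda}{n}\sum_{m\in M\cap V}\nu_L(\Uparrow m)-\bigl(2b_L-r_L(\nu)\bigr)N_L(V),\qquad G(\nu)=G_{L(\nu)}(\nu). \tag{4}$$

The three terms have separate jobs. The first pushes $\nu_L$ forward along $h$. The second takes a fraction $\lambda/n$ of the mass of each $\Uparrow m$ down to the point $m$ itself, so that there is a genuine point mass at $m$. The third removes the amount $2b_L-r_L(\nu)$ from each maximal point of $L$. The finite set of states decides which points lose mass and how much.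

What is this for? The map $G$ lowers a valuation by a definite amount without moving it far.

**Proposition 1.** Let $D$ be a nonempty FS-domain, let $h$ be good with finite set $M$, and let $\varepsilon\in(0,1)$. With $b>0$ as in (2), formula (4) defines a Scott-continuous map $G:\mathcal V(D)\to\mathcal V(D)$ such that for all $\nu\in\mathcal V(D)$ and all open $V$
$$\nu(h^{-1}V)-\varepsilon\ \le\ G(\nu)(V)\ \le\ \max\bigl(0,\nu(V)-b\bigr). \tag{5}$$

The gap $b$ on the right leaves room to round the masses in $\nu$ down to multiples of some $1/N$ while staying above $G(\nu)$. Rounded valuations are finite in number, and this is what the definition of an FS-domain asks for. The goal is the following.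

**Theorem A.** For every FS-domain $D$, the probabilistic powerdomain $\mathcal V(D)$ is an FS-domain.

The question which Theorem A answers is posed in "Some Topics In Domain Theory" (https://math.nmsu.edu/blast-2021/slides/Jung.pdf): is the probabilistic powerdomain construction closed on the category $\mathbf{FS}$ of FS-domains and Scott-continuous maps? It is known that $\mathbf{FS}$ is cartesian closed.

## 2. FS-domains and continuous valuations

**Dcpos and the Scott topology.** Directed sets are nonempty. A *dcpo* is a poset in which every directed subset has a supremum. Its Scott topology $\sigma_D$ consists of the upper sets $U$ such that whenever $A$ is directed and $\bigvee A\in U$, then $A\cap U\neq\emptyset$. "Open" always means Scott-open. A map between dcpos is *Scott-continuous* if it is monotone and preserves directed suprema; equivalently, it is continuous for the Scott topologies. So $h^{-1}V$ is open when $V$ is open and $h$ is Scott-continuous. Each set $\{x:x\sqsubseteq m\}$ is closed, since its complement is an upper set, and if $\bigvee A\not\sqsubseteq m$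 then some $a\in A$ has $a\not\sqsubseteq m$. Maps are ordered pointwise. We write $h^{-j}V=(h^j)^{-1}(V)$.

*Example.* In $[0,1]$ with its usual order, the open sets are $\emptyset$, the intervals $(t,1]$ with $0\le t<1$, and $[0,1]$.

**Way-below.** We write $x\ll y$ if whenever $A$ is directed and $y\sqsubseteq\bigvee A$, there is $a\in A$ with $x\sqsubseteq a$. Taking $A=\{y\}$ shows that $x\ll y$ implies $x\sqsubseteq y$. Also $x'\sqsubseteq x\ll y\sqsubseteq y'$ implies $x'\ll y'$.

*Example.* In $[0,1]$ we have $x\ll y$ iff $x=0$ or $x<y$: if $0<x=y$, the directed set $[0,y)$ has supremum $y$ and no element above $x$; the other cases are immediate. In a finite poset every directed set contains its supremum, so $x\ll y$ iff $x\sqsubseteq y$.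

**Finite separation and FS-domains.** A Scott-continuous map $f:D\to D$ is *finitely separated from the identity* if there is a finite $M\subseteq D$ such that for every $x\in D$ there is $m\in M$ with $f(x)\sqsubseteq m\sqsubseteq x$. Consider the property

(S) $\mathrm{id}_D$ is the supremum of a directed family of Scott-continuous maps $D\to D$, each finitely separated from the identity.

An *FS-domain* is a dcpo with a least element that satisfies (S).

*Example.* In a finite poset with least element the identity is finitely separated from itself by $M=D$, so such a poset is an FS-domain. On $[0,1]$ the identity is not finitely separated, since $m$ would have to equal $x$. But $f_\eta(x)=\max(0,x-\eta)$ with $0<\eta<1$ is: let $M$ be the set of multiples of $\eta$ in $[0,1]$ and let $m$ be the largest multiple that is at most $x$. The maps $f_\eta$ are Scott-continuous and form a directed family with supremum $\mathrm{id}$, so $[0,1]$ is an FS-domain.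

**Valuations.** A *continuous valuation* on $D$ is a map $\nu:\sigma_D\to[0,1]$ such that (i) $\nu(\emptyset)=0$; (ii) $\nu$ is monotone; (iii) $\nu$ is modular, $\nu(U)+\nu(V)=\nu(U\cup V)+\nu(U\cap V)$; (iv) $\nu$ preserves unions of directed families of open sets. The *probabilistic powerdomain* $\mathcal V(D)$ is the set of continuous valuations, ordered by $\nu\sqsubseteq\mu$ iff $\nu(U)\le\mu(U)$ for all open $U$.

*Example.* For $x\in D$ put $\delta_x(V)=1$ if $x\in V$ and $0$ otherwise. This is a continuous valuation, and so is $\sum_ip_i\delta_{x_i}$ for finitely many $p_i\ge0$ with $\sum_i p_i\le1$. On $[0,1]$, Lebesgue measure gives $\nu((t,1])=1-t$, $\nu([0,1])=1$, $\nu(\emptyset)=0$. Modularity is automatic because the open sets form a chain. For continuity, $\bigcup_i(t_i,1]=(\inf_i t_i,1]$, and a union of open sets contains $0$ only if one member is $[0,1]$.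

For Scott-continuous $h:D\to D$ put $h_*\nu(V)=\nu(h^{-1}V)$. Since $h^{-1}$ preserves $\emptyset$, inclusions, unions and intersections, $h_*\nu\in\mathcal V(D)$.

**Lemma 2.** The poset $\mathcal V(D)$ is a dcpo with directed suprema computed pointwise. Its least element is the zero valuation, and $\nu\mapsto h_*\nu$ is Scott-continuous.

*Proof.* Let $(\nu_i)$ be directed and $\nu(U)=\sup_i\nu_i(U)$. Then $\nu$ is monotone with values in $[0,1]$ and $\nu(\emptyset)=0$. Since the family is directed, $\sup_i(\nu_i(U)+\nu_i(V))=\nu(U)+\nu(V)$, and the same holds for $U\cup V$ and $U\cap V$, so modularity passes to $\nu$. For a directed union $U=\bigcup_kU_k$ we have $\nu(U)=\sup_i\sup_k\nu_i(U_k)=\sup_k\sup_i\nu_i(U_k)=\sup_k\nu(U_k)$. So $\nu\in\mathcal V(D)$, and it is clearly the least upper bound. Finally, $\nu\mapsto h_*\nu$ is monotone and $h_*\nu(V)=\nu(h^{-1}V)=\sup_i\nu_i(h^{-1}V)=\sup_ih_*\nu_i(V)$. $\square$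

The additivity of directed suprema used here will recur: a nonnegative combination of evaluations $\nu\mapsto\nu(U)$, minus a constant, is monotone in $\nu$ and preserves directed suprema.

## 3. One, two and three points, and an atomless valuation

To show that $\mathcal V(D)$ is an FS-domain we need Scott-continuous self-maps of $\mathcal V(D)$, finitely separated from the identity, with supremum the identity. The maps on $D$ suggest $\nu\mapsto h_*\nu$.

**Pushing forward or scaling fails on one point.** If $D$ has one point, then $\mathcal V(D)\cong[0,1]$ via $t=\nu(D)$. The only $h$ is the identity, and $h_*=\mathrm{id}_{[0,1]}$ is not finitely separated. Scaling $t\mapsto(1-\eta)t$ with $0<\eta<1$ does not help: given a finite $M$, choose $t>0$ below all positive elements of $M$. The only element of $M$ that can be $\le t$ is $0$, and $(1-\eta)t>0$. What works is the truncation $t\mapsto\max(0,t-b)$. A definite amount must be removed.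

**Truncating open set by open set is not modular.** Let $D=\{\bot,a,c\}$ with $\bot$ below the incomparable points $a,c$, let $0<b<\frac12$, and let $\nu=\frac12\delta_a+\frac12\delta_c$. The set function $V\mapsto\max(0,\nu(V)-b)$ takes the values $\frac12-b$ on $\{a\}$ and on $\{c\}$, $1-b$ on $\{a,c\}$, and $0$ on $\emptyset$. Modularity would require $1-2b=1-b$. So mass has to be taken from points.

**Truncating point by point is not monotone.** Let $D=\{\bot\sqsubset\top\}$ and try $p\delta_\bot+q\delta_\top\mapsto\max(0,p-b)\delta_\bot+\max(0,q-b)\delta_\top$ with $0<b\le\frac12$. Then $\nu=2b\,\delta_\bot$ lies below $\mu=b\,\delta_\bot+b\,\delta_\top$: on $\{\top\}$ compare $0\le b$, and on $D$ both give $2b$. But the truncated $\nu$ has mass $b$ on $D$, while the truncated $\mu$ is zero. When mass moves up, it can split into pieces that are all too small to survive.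

**There may be no point mass to remove.** Let $D=[0,1]$, let $h(x)=\max(0,x-\eta)$ with $0<\eta<1$, and let $\nu$ be Lebesgue measure. Then $h_*\nu((t,1])=\max(0,1-\eta-t)$. Let $0<m<1-\eta$ and $c>0$. The set function $h_*\nu-c\,\delta_m$ has the value $1-\eta-m$ on $(m,1]$, and $1-\eta-m+s-c$ on the larger set $(m-s,1]$ for $0<s\le m$. For $s<c$ this is smaller, so monotonicity fails.

Formula (4) meets these difficulties as follows. Mass is removed only from *maximal* points of a lower set $L$, and mass above $L$ is deleted entirely if it is small. The deletion loses $r_L(\nu)$, so only $2b_L-r_L(\nu)$ more is taken from each maximal point; the loss is thereby counted once. When the state grows from $L$ to a larger $L'$, the amount removed must drop, so that $G$ increases; this is why $b_L$ is a geometric scale. And the $\lambda$-term supplies the point masses.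

**$G$ on one point.** Take $h=\mathrm{id}$ and $M=D$. Then $n=1$, and the lower sets are $\emptyset$ and $M$. Since $U_\emptyset=D$ and $b_\emptyset=Bb$, the state is $\emptyset$ iff $t\le Bb$. So $G(t)=0$ for $t\le Bb$, and $G(t)=t-2b$ for $t>Bb$. There is an upward jump at $Bb$, but the value at $Bb$ is the lower one, so $G$ preserves suprema of directed sets.

**$G$ on two points.** Take $D=\{\bot\sqsubset\top\}$, $h=\mathrm{id}$, $M=D$, $n=2$. Write $q=\nu(\{\top\})\le t=\nu(D)$. The lower sets are $\emptyset$, $\{\bot\}$, $M$, with
$$b_\emptyset=B^2b,\quad b_{\{\bot\}}=Bb,\quad b_M=b,\qquad U_\emptyset=D,\quad U_{\{\bot\}}=\{\top\},\quad U_M=\emptyset .$$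
So $\emptyset$ is admissible iff $t\le B^2b$, $\{\bot\}$ iff $q\le Bb$, and $M$ always. Formula (4) gives:

- if $t\le B^2b$: the state is $\emptyset$ and $G(\nu)=0$;
- if $t>B^2b$ and $q\le Bb$: the state is $\{\bot\}$, and $G(\nu)(\{\top\})=0$, while $G(\nu)(D)=(1-\lambda)(t-q)+\frac\lambda2(t-q)-(2Bb-q)=(1-\frac\lambda2)t+\frac\lambda2q-2Bb$;
- if $t>B^2b$ and $q>Bb$: the state is $M$, and $G(\nu)(\{\top\})=(1-\frac\lambda2)q-2b$, while $G(\nu)(D)=(1-\frac\lambda2)t+\frac\lambda2q-2b$.

In the second line $q$ has the nonnegative coefficient $\frac\lambda2$, thanks to the compensation $2b_L-r_L$. When $q$ crosses $Bb$, the value on $D$ jumps up by $2(B-1)b$, and the new value on $\{\top\}$ is positive because $(1-\frac\lambda2)Bb>2b$. These are the two mechanisms of the general proof.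

## 4. Good maps

Until the end of Section 7, $D$ is a nonempty dcpo with property (S); every FS-domain is one. A least element of $D$ is never used, so Proposition 1 will be proved under this weaker hypothesis. The next lemma turns finitely separated maps into maps with property (1).

**Lemma 3.**
(a) If $f$ is finitely separated from $\mathrm{id}$ by $M$, then $f(x)\ll x$ for all $x$.
(b) There is a directed family $\mathcal H$ of good maps $D\to D$ with pointwise supremum $\mathrm{id}$. Moreover, $\{h^3:h\in\mathcal H\}$ is directed with supremum $\mathrm{id}$.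
(c) Every $\Uparrow m$ is open.

*Proof.* (a) Let $A$ be directed with $x\sqsubseteq\bigvee A$. For $a\in A$ pick $m_a\in M$ with $f(a)\sqsubseteq m_a\sqsubseteq a$. Some $m\in M$ has $\{a\in A:m_a=m\}$ cofinal in $A$. Otherwise, for each $m\in M$ there is $a^{(m)}\in A$ such that no $a\in A$ above $a^{(m)}$ has $m_a=m$; an upper bound $a\in A$ of these finitely many elements would have no possible value of $m_a$. For this $m$ and any $a\in A$ there is $a'\sqsupseteq a$ in $A$ with $m_{a'}=m$, so $f(a)\sqsubseteq f(a')\sqsubseteq m$. By continuity, $f(\bigvee A)=\bigvee_{a}f(a)\sqsubseteq m$. Also $m=m_a\sqsubseteq a$ for some $a\in A$. Hence $f(x)\sqsubseteq f(\bigvee A)\sqsubseteq m\sqsubseteq a$.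

(b) Let $(f_i)$ be the directed family from (S), with separating sets $M_i$, and let $\mathcal H=\{f_i^2\}$. Separation at the point $f_i(x)$ gives $m\in M_i$ with $f_i^2(x)\sqsubseteq m\sqsubseteq f_i(x)$, and $f_i(x)\ll x$ by (a). So $f_i^2(x)\sqsubseteq m\ll x$, and $f_i^2$ is good with finite set $M_i$.

If $f_i\sqsubseteq f_k$ then $f_i^j\sqsubseteq f_k^j$ for all $j$, so the powers $f_i^j$ with fixed $j$ form a directed family. Their supremum is $\mathrm{id}$, by induction on $j$. For $j=1$ this is (S). For $j\ge2$, directedness allows us to separate the indices, and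
$$\sup_if_i^{j}(x)=\sup_i\sup_kf_i^{j-1}(f_k(x))=\sup_if_i^{j-1}\Bigl(\sup_kf_k(x)\Bigr)=\sup_if_i^{j-1}(x)=x .$$
The first equality holds because for given $i,k$ there is $l$ with $f_i,f_k\sqsubseteq f_l$, so $f_i^{j-1}f_k\sqsubseteq f_l^{j}$. The cases $j=2$ and $j=6$ are the two claims.

(c) $\Uparrow m$ is an upper set. Let $m\ll\bigvee A$ with $A$ directed. The set $\{h(a):h\in\mathcal H,\ a\in A\}$ is directed, and its supremum is $\sup_h h(\bigvee A)=\bigvee A$. So $m\sqsubseteq h(a)$ for some $h$ and $a$. By goodness $h(a)\sqsubseteq m'\ll a$ for some $m'$, hence $m\ll a$, that is, $a\in\Uparrow m$. $\square$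

If $h$ is good then $h\sqsubseteq\mathrm{id}$. Hence $h^{-1}V\subseteq V$ for every open $V$: if $h(x)\in V$, then $x\sqsupseteq h(x)$ lies in the upper set $V$.

## 5. Measuring sets that are not open

To round a valuation we shall cut $D$ into finitely many pieces and measure each. The pieces are differences of open sets, so we need a finitely additive extension of $\nu$.

**Lemma 4.** Let $\nu\in\mathcal V(D)$, and let $\mathcal B$ be the Boolean algebra of subsets of $D$ generated by the open sets. There is a finitely additive $\bar\nu:\mathcal B\to[0,1]$ with $\bar\nu(U)=\nu(U)$ for all open $U$.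

*Proof.* **Step 1: on finitely many open sets, $\nu$ is a finite sum of point masses.** We claim: for any finite set of open sets there are finitely many points $x_i$ and reals $p_i\ge0$ with $\nu(U)=\sum_ip_i1_U(x_i)$ for all $U$ in that set. Let $\Lambda$ be the sublattice of $\sigma_D$ generated by these sets together with $\emptyset$ and $D$. It is finite. Let
$$\emptyset=W_0\subsetneq W_1\subsetneq\dots\subsetneq W_k=D$$
be a maximal chain in $\Lambda$. Pick $x_i\in W_i\setminus W_{i-1}$ and put $p_i=\nu(W_i)-\nu(W_{i-1})\ge0$. Let $U\in\Lambda$. The set $(U\cap W_i)\cup W_{i-1}$ belongs to $\Lambda$ and lies between $W_{i-1}$ and $W_i$, so by maximality it equals one of them. It equals $W_i$ iff it contains $x_i$, that is, iff $x_i\in U$. Modularity for $U\cap W_i$ and $W_{i-1}$, whose intersection is $U\cap W_{i-1}$, gives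
$$\nu(U\cap W_i)-\nu(U\cap W_{i-1})=\nu\bigl((U\cap W_i)\cup W_{i-1}\bigr)-\nu(W_{i-1})=p_i1_U(x_i).$$
Summing over $i=1,\dots,k$, the left side telescopes to $\nu(U)-\nu(\emptyset)=\nu(U)$.

**Step 2: definition of $\bar\nu$.** Let $S$ be the real linear span of the functions $1_U$ with $U$ open. It contains $1=1_D$, and it is closed under products because $1_U1_V=1_{U\cap V}$. So the sets $C$ with $1_C\in S$ are closed under intersection and complement ($1_{D\setminus C}=1-1_C$), and they include all of $\mathcal B$. If $C\in\mathcal B$ and $1_C=\sum_ja_j1_{U_j}$, define $\bar\nu(C)=\sum_ja_j\nu(U_j)$.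

**Step 3: it is well defined and nonnegative.** Given two representations of $1_C$, apply Step 1 to all open sets occurring in both. The first representation gives
$$\sum_ja_j\nu(U_j)=\sum_ip_i\sum_ja_j1_{U_j}(x_i)=\sum_ip_i1_C(x_i)\ge0,$$
and the second gives the same value $\sum_ip_i1_C(x_i)$.

**Step 4: it is additive with values in $[0,1]$.** If $C,C'$ are disjoint then $1_{C\cup C'}=1_C+1_{C'}$, and adding representations gives $\bar\nu(C\cup C')=\bar\nu(C)+\bar\nu(C')$. With nonnegativity, $\bar\nu$ is monotone, so $\bar\nu(C)\le\bar\nu(D)=\nu(D)\le1$. $\square$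

## 6. Continuity and bounds for the truncation

We prove Proposition 1. Let $h$ be good with finite set $M$, let $\varepsilon\in(0,1)$, and use the notation of (2), (3) and (4). By Lemma 3(c) the sets $U_L$ are open.

**Step 1: properties of $\nu_L$.** This step records what deleting $U_L$ does. Clearly $\nu_L(\emptyset)=0$, $\nu_L$ is monotone with values in $[0,1]$, and it preserves directed unions. It is modular because $(V\cup U_L)\cap(W\cup U_L)=(V\cap W)\cup U_L$. So $\nu_L\in\mathcal V(D)$. By modularity of $\nu$,
$$\nu(V)-r_L(\nu)\ \le\ \nu_L(V)=\nu(V)-\nu(V\cap U_L)\ \le\ \nu(V). \tag{6}$$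
Moreover $\nu_L(W)=0$ whenever $W\subseteq U_L$. In particular $\nu_L(\Uparrow m)=0$ for $m\in M\setminus L$.

**Step 2: the state $L(\nu)$ exists and is monotone in $\nu$.** The set $M$ is admissible, since $U_M=\emptyset$. Let $L_1,L_2$ be admissible. If they are comparable, their intersection is one of them. If they are incomparable, $L_1\cap L_2$ is a lower set properly contained in both, so $|M\setminus(L_1\cap L_2)|\ge|M\setminus L_i|+1$ and $b_{L_i}\le B^{-1}b_{L_1\cap L_2}$. Since $U_{L_1\cap L_2}=U_{L_1}\cup U_{L_2}$, modularity gives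
$$r_{L_1\cap L_2}(\nu)\le r_{L_1}(\nu)+r_{L_2}(\nu)\le b_{L_1}+b_{L_2}\le 2B^{-1}b_{L_1\cap L_2}\le b_{L_1\cap L_2},$$
because $B\ge2$. Thus $L_1\cap L_2$ is admissible. The set of admissible lower sets is finite, nonempty and closed under intersection, so it has a least element $L(\nu)$.

If $\nu\sqsubseteq\mu$, then $r_L(\nu)\le r_L(\mu)$, so every $L$ admissible for $\mu$ is admissible for $\nu$. In particular $L(\mu)$ is admissible for $\nu$, whence $L(\nu)\subseteq L(\mu)$.

**Step 3: if $V\cap L=\emptyset$, then $G_L(\nu)(V)=0$ for every $\nu$.** This handles the open sets that are not charged. If $h(x)\in V$, choose $m\in M$ with $h(x)\sqsubseteq m\ll x$. Then $m\in V$, so $m\notin L$ and $x\in U_L$. Thus $h^{-1}V\subseteq U_L$. For $m\in M\cap V$ we have $m\notin L$, so $\Uparrow m\subseteq U_L$. And $N_L(V)=0$. By Step 1 all terms of (4) vanish.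

On the other hand, if $V\cap L\ne\emptyset$, then $N_L(V)\ge1$: an element of $V\cap L$ lies below a maximal element of the finite set $L$, and that element is in the upper set $V$.

**Step 4: for fixed $L$ and $V$, the map $\nu\mapsto G_L(\nu)(V)$ is monotone and preserves directed suprema.** This is continuity within one state, and it uses the compensation $2b_L-r_L$. By Step 3 we may assume $N=N_L(V)\ge1$. In the sum of (4) only $m\in L\cap V$ contribute. Writing out $\nu_L$ and collecting the terms with $\nu(U_L)=r_L(\nu)$ we get
$$G_L(\nu)(V)=(1-\lambda)\,\nu(h^{-1}V\cup U_L)+\frac\lambda n\sum_{m\in L\cap V}\nu(\Uparrow m\cup U_L)+\Bigl(N-(1-\lambda)-\frac{\lambda|L\cap V|}{n}\Bigr)\nu(U_L)-2b_LN. \tag{7}$$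
Since $N\ge1$ and $|L\cap V|\le n$, the coefficient of $\nu(U_L)$ is at least $1-(1-\lambda)-\lambda=0$. So (7) is a nonnegative combination of evaluations at open sets, minus a constant, and the remark after Lemma 2 applies.

**Step 5: $G(\nu)$ is a nonnegative combination of continuous valuations.** Here the $\lambda$-term must cover the subtraction. Let $L=L(\nu)$. As a set function,
$$G(\nu)=(1-\lambda)\,h_*\nu_L+\sum_{m\in L}\frac\lambda n\,\nu_L(\Uparrow m)\,\delta_m-\sum_{m\in\max L}\bigl(2b_L-r_L(\nu)\bigr)\delta_m. \tag{8}$$
Only the coefficients of $\delta_m$ with $m\in\max L$ could be negative. Let $m\in\max L$. Then $L\setminus\{m\}$ is a lower set and a proper subset of the least admissible set, so it is not admissible. Since $U_{L\setminus\{m\}}=U_L\cup\Uparrow m$ and $b_{L\setminus\{m\}}=Bb_L$, this says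
$$\nu(U_L\cup\Uparrow m)>Bb_L.$$
Using $r_L(\nu)\le b_L$ we obtain
$$\nu_L(\Uparrow m)>Bb_L-r_L(\nu)\ge(B-1)b_L=\frac{2n}{\lambda}b_L,\qquad\text{so}\qquad \frac\lambda n\nu_L(\Uparrow m)>2b_L\ge2b_L-r_L(\nu).$$
So all coefficients are nonnegative. Hence $G(\nu)$ is nonnegative, monotone, modular, vanishes at $\emptyset$ and preserves directed unions. That its values are at most $1$ follows from the next step, and then $G(\nu)\in\mathcal V(D)$.

**Step 6: the upper bound.** We show that every charged set loses at least $b_L$. Let $L=L(\nu)$ and $V\cap L\ne\emptyset$. Then $N_L(V)\ge1$, and $2b_L-r_L(\nu)\ge b_L>0$. By (6),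
$$G(\nu)(V)\le(1-\lambda)\,\nu(h^{-1}V)+\frac\lambda n\sum_{m\in M\cap V}\nu(\Uparrow m)-b_L. \tag{9}$$
We have $h^{-1}V\subseteq V$, and $\Uparrow m\subseteq V$ for $m\in V$, and the sum has at most $n$ terms. So the right side is at most $(1-\lambda)\nu(V)+\lambda\nu(V)-b_L=\nu(V)-b_L\le\nu(V)-b$. If $V\cap L=\emptyset$, then $G(\nu)(V)=0$ by Step 3. Hence $G(\nu)(V)\le\max(0,\nu(V)-b)$ for all open $V$.

**Step 7: the lower bound.** We show that not much is lost. Let $L=L(\nu)$, $r=r_L(\nu)\le b_L$, and let $V$ be any open set. Apply the left inequality of (6) to each term of (4). The total loss from replacing $\nu_L$ by $\nu$ is at most $(1-\lambda)r+\frac\lambda n|M\cap V|\,r\le r$, and $N_L(V)\le n$. So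
$$G(\nu)(V)\ \ge\ (1-\lambda)\,\nu(h^{-1}V)+\frac\lambda n\sum_{m\in M\cap V}\nu(\Uparrow m)-r-n(2b_L-r)\ \ge\ (1-\lambda)\,\nu(h^{-1}V)+\frac\lambda n\sum_{m\in M\cap V}\nu(\Uparrow m)-2nb_L, \tag{10}$$
since $-r+nr\ge0$. In particular, as $b_L\le bB^n$,
$$G(\nu)(V)\ge\nu(h^{-1}V)-\lambda-2nbB^n=\nu(h^{-1}V)-\frac\varepsilon2-\frac\varepsilon2=\nu(h^{-1}V)-\varepsilon .$$
With Step 6 this proves (5).

**Step 8: $G$ is monotone.** The point is a change of state, where the geometric scale is used. Let $\nu\sqsubseteq\mu$, $L=L(\nu)$ and $L'=L(\mu)$, so $L\subseteq L'$ by Step 2. If $L=L'$, use Step 4. Let $L\subsetneq L'$, and let $V$ be open. If $V\cap L=\emptyset$, then $G(\nu)(V)=0\le G(\mu)(V)$ by Steps 3 and 5. Otherwise apply (9) to $\nu$ and (10) to $\mu$. The main terms of the two bounds have the same form, a nonnegative combination of evaluations at the same open sets, and so are smaller for $\nu$ than for $\mu$ or equal. Hence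
$$G(\nu)(V)\le G(\mu)(V)+2nb_{L'}-b_L .$$
Since $|M\setminus L|\ge|M\setminus L'|+1$, we have $b_L\ge Bb_{L'}\ge2nb_{L'}$. So $G(\nu)(V)\le G(\mu)(V)$.

**Step 9: $G$ is Scott-continuous.** We show that along a directed family the state is eventually constant. Let $(\nu_i)$ be directed with supremum $\nu$, and let $L=L(\nu)$. For each of the finitely many lower sets $K$ that are not admissible for $\nu$ we have $\sup_i\nu_i(U_K)=\nu(U_K)>b_K$, so some $\nu_{i_K}(U_K)>b_K$. Let $\nu_{i_0}$ be a member of the family above all these $\nu_{i_K}$. For $\nu_i\sqsupseteq\nu_{i_0}$, no such $K$ is admissible for $\nu_i$. Conversely, a set admissible for $\nu$ is admissible for every $\nu_i\sqsubseteq\nu$. So for $\nu_i\sqsupseteq\nu_{i_0}$ the admissible sets of $\nu_i$ and $\nu$ agree, and $L(\nu_i)=L$. These $\nu_i$ form a cofinal directed subfamily, with supremum $\nu$, on which $G=G_L$. By Step 4,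
$$G(\nu)(V)=G_L(\nu)(V)=\sup_{\nu_i\sqsupseteq\nu_{i_0}}G_L(\nu_i)(V)=\sup_{\nu_i\sqsupseteq\nu_{i_0}}G(\nu_i)(V),$$
and by monotonicity of $G$ and cofinality this equals $\sup_iG(\nu_i)(V)$. This proves Proposition 1. $\square$

## 7. Rounding, and the proof of Theorem A

Let $\mathcal H$ be as in Lemma 3(b), and fix for each $h\in\mathcal H$ a finite set as in (1). For $h\in\mathcal H$ and $\varepsilon\in(0,1)$ let $G_{h,\varepsilon}$ and $b(h,\varepsilon)$ be the map and the constant of Proposition 1, and put
$$F_{h,\varepsilon}(\nu)=G_{h,\varepsilon}\bigl((h^2)_*\nu\bigr).$$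
By Lemma 2 and Proposition 1 this is a Scott-continuous self-map of $\mathcal V(D)$. Applying (5) to $(h^2)_*\nu$ gives, for all $\nu$ and all open $V$,
$$\nu(h^{-3}V)-\varepsilon\ \le\ F_{h,\varepsilon}(\nu)(V)\ \le\ \max\bigl(0,\nu(h^{-2}V)-b(h,\varepsilon)\bigr). \tag{11}$$
The extra push along $h^2$ is there for directedness: it will let the lower bound of one map dominate the upper bound of another.

**Step 1: each $F_{h,\varepsilon}$ is finitely separated from the identity.** We squeeze a rounded valuation between $F_{h,\varepsilon}(\nu)$ and $\nu$. Let $M=\{m_1,\dots,m_n\}$ be the set for $h$ and $b=b(h,\varepsilon)$. Put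
$$E_i=\Uparrow m_i\cap\{x:h(x)\sqsubseteq m_i\},\qquad C_i=E_i\setminus\bigcup_{j<i}E_j .$$
The set $\{x:h(x)\sqsubseteq m_i\}$ is closed, being the preimage of the closed set $\{y:y\sqsubseteq m_i\}$ under $h$. So $E_i$ is the intersection of an open and a closed set, and $C_i\in\mathcal B$. The $C_i$ are pairwise disjoint, and their union is $D$ by (1). Fix an integer $N\ge n/b$, depending only on $h$ and $\varepsilon$. With $\bar\nu$ from Lemma 4, put
$$\mu=\sum_{i=1}^n\frac1N\bigl\lfloor N\bar\nu(C_i)\bigr\rfloor\,\delta_{m_i}.$$
Since $\sum_i\bar\nu(C_i)=\nu(D)\le1$, $\mu$ lies in the finite set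
$$\Bigl\{\sum_i\tfrac{k_i}{N}\delta_{m_i}:\ k_i\in\mathbb N,\ \sum_ik_i\le N\Bigr\}\subseteq\mathcal V(D)$$
(with $0\in\mathbb N$), which does not depend on $\nu$.

First, $\mu\sqsubseteq\nu$. If $m_i\in V$, then $C_i\subseteq\Uparrow m_i\subseteq V$. The $C_i$ are disjoint, so $\mu(V)\le\sum_{m_i\in V}\bar\nu(C_i)\le\bar\nu(V)=\nu(V)$.

Second, $F_{h,\varepsilon}(\nu)\sqsubseteq\mu$. If $x\in h^{-1}V\cap C_i$, then $h(x)\sqsubseteq m_i$, so $m_i\in V$. Since the $C_i$ cover $D$, $h^{-1}V\subseteq\bigcup_{m_i\in V}C_i$. Rounding down loses at most $\frac1N$ at each of at most $n$ points, so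
$$\mu(V)\ \ge\ \sum_{m_i\in V}\bar\nu(C_i)-\frac nN\ \ge\ \nu(h^{-1}V)-b\ \ge\ \nu(h^{-2}V)-b,$$
where the last inequality uses $h^{-2}V\subseteq h^{-1}V$. Also $\mu(V)\ge0$. So $\mu(V)\ge\max(0,\nu(h^{-2}V)-b)\ge F_{h,\varepsilon}(\nu)(V)$ by (11).

**Step 2: the family $\{F_{h,\varepsilon}\}$ is directed.** It is nonempty. Let $(h_1,\varepsilon_1)$ and $(h_2,\varepsilon_2)$ be given, with finite sets $M_j$ and constants $b_j=b(h_j,\varepsilon_j)$. We look for $(h,\varepsilon)$ with $F_{h,\varepsilon}$ above both.

Let $m\in M_j$. Goodness of $h_j$ at the point $m$ gives $h_j(m)\ll m$, and $\{g^3(m):g\in\mathcal H\}$ is directed with supremum $m$ by Lemma 3(b). So $h_j(m)\sqsubseteq g^3(m)$ for some $g\in\mathcal H$. There are only finitely many pairs $(j,m)$ and $\mathcal H$ is directed, and $g\sqsubseteq h$ implies $g^3\sqsubseteq h^3$. So there is one $h\in\mathcal H$ with $h_j(m)\sqsubseteq h^3(m)$ for all $m\in M_j$ and $j=1,2$.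

For any $x\in D$ choose $m\in M_j$ with $h_j(x)\sqsubseteq m\sqsubseteq x$. Then
$$h^3(x)\sqsupseteq h^3(m)\sqsupseteq h_j(m)\sqsupseteq h_j(h_j(x))=h_j^2(x).$$
So $h_j^{-2}V\subseteq h^{-3}V$ for all open $V$. Now choose $\varepsilon\in(0,1)$ with $\varepsilon\le\min(b_1,b_2)$. By (11) and $F_{h,\varepsilon}(\nu)(V)\ge0$,
$$F_{h,\varepsilon}(\nu)(V)\ge\max\bigl(0,\nu(h^{-3}V)-\varepsilon\bigr)\ge\max\bigl(0,\nu(h_j^{-2}V)-b_j\bigr)\ge F_{h_j,\varepsilon_j}(\nu)(V)\qquad(j=1,2).$$

**Step 3: the supremum of the family is the identity.** By (11) and $h^{-2}V\subseteq V$, we have $F_{h,\varepsilon}\sqsubseteq\mathrm{id}$. Conversely, let $V$ be open. If $x\in V$, then $x=\sup_{h\in\mathcal H}h^3(x)$ is a directed supremum, so $h^3(x)\in V$ for some $h$. Since also $h^{-3}V\subseteq V$, we get $V=\bigcup_{h\in\mathcal H}h^{-3}V$. This union is directed, because $g^3\sqsubseteq h^3$ implies $g^{-3}V\subseteq h^{-3}V$. As $\nu$ preserves directed unions,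
$$\sup_{h,\varepsilon}F_{h,\varepsilon}(\nu)(V)\ \ge\ \sup_{h,\varepsilon}\bigl(\nu(h^{-3}V)-\varepsilon\bigr)=\nu(V).$$

So $\mathrm{id}_{\mathcal V(D)}$ is the supremum of the directed family $\{F_{h,\varepsilon}\}$ of Scott-continuous maps, each finitely separated from the identity. By Lemma 2, $\mathcal V(D)$ is a dcpo with least element $0$. Hence $\mathcal V(D)$ is an FS-domain, and Theorem A is proved. $\blacksquare$

Consequently the probabilistic powerdomain construction is closed on the cartesian closed category $\mathbf{FS}$.

## 8. Domains without least element, and normalized valuations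

**Complement 5.** Let $D$ be a dcpo whose identity is a directed supremum of Scott-continuous maps finitely separated from $\mathrm{id}$; no least element is assumed. Then $\mathcal V(D)$ is an FS-domain.

*Proof.* For $D\neq\emptyset$ this is what Sections 4 to 7 prove, since they use only (S). If $D=\emptyset$, the only open set is $\emptyset$, so $\mathcal V(D)$ is a single point, and a one-point poset is an FS-domain. $\square$

**Complement 6.** Let $D$ be an FS-domain with least element $\bot$. Then $\mathcal V_1(D)=\{\nu\in\mathcal V(D):\nu(D)=1\}$ is an FS-domain.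

*Proof.* The set $\mathcal V_1(D)$ is closed under directed suprema in $\mathcal V(D)$, because these are pointwise. The only open set containing $\bot$ is $D$. So $\delta_\bot(V)=0$ for $V\ne D$ and $\delta_\bot(D)=1$, and $\delta_\bot$ is the least element of $\mathcal V_1(D)$.

We transport the maps of Section 7 by a retraction. Put $\rho(\nu)=\nu+(1-\nu(D))\,\delta_\bot$. Then $\rho(\nu)(V)=\nu(V)$ for $V\ne D$, and $\rho(\nu)(D)=1$. As a nonnegative combination of continuous valuations with values in $[0,1]$, $\rho(\nu)$ is a continuous valuation, and it lies in $\mathcal V_1(D)$. The displayed values show that $\rho$ is monotone and preserves directed suprema, so $\rho:\mathcal V(D)\to\mathcal V_1(D)$ is Scott-continuous, and that $\rho$ is the identity on $\mathcal V_1(D)$.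

Let $F$ range over the family $\{F_{h,\varepsilon}\}$ of Section 7. The maps $\rho F|_{\mathcal V_1(D)}$ are Scott-continuous self-maps of $\mathcal V_1(D)$. They form a directed family because $\rho$ is monotone, and for $\nu\in\mathcal V_1(D)$ we have $\sup_F\rho(F(\nu))=\rho(\sup_FF(\nu))=\rho(\nu)=\nu$. Finally, let $F$ be separated from the identity by the finite set $\mathcal M\subseteq\mathcal V(D)$. For $\nu\in\mathcal V_1(D)$ there is $\mu\in\mathcal M$ with $F(\nu)\sqsubseteq\mu\sqsubseteq\nu$, and so $\rho F(\nu)\sqsubseteq\rho(\mu)\sqsubseteq\rho(\nu)=\nu$. Thus $\rho F|_{\mathcal V_1(D)}$ is finitely separated from the identity by the finite set $\rho(\mathcal M)\subseteq\mathcal V_1(D)$. $\square$
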